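\title{Sequences avoiding M-shaped patterns have length $n\cdot\mathrm{poly}(\alpha(n))$}

\begin{abstract}
Let $\mu_k=w\,w^R\,w\,w^R$, where $w$ is a word of $k$ distinct symbols and $w^R$ is its reversal, and let $\mathrm{Ex}(\mu_k,n)$ be the maximum length of a sequence over $n$ symbols in which every $k$ consecutive symbols are distinct and no subsequence is isomorphic to $\mu_k$. We ask whether $\mathrm{Ex}(\mu_k,n)=O_k\big(n\,2^{\alpha(n)^t}\big)$ for some $t$ independent of $k$, where $\alpha$ is the inverse Ackermann function. The answer is yes for every $t>0$, because $\mathrm{Ex}(\mu_k,n)=O_k\big(n\,\alpha(n)^{d_k}\big)$ with $d_k=4k^24^k$. The degree must grow with $k$: for $k=4t^2+1$ we have $\mathrm{Ex}(\mu_k,n)=\Omega_t\big(n\,\alpha(n)^t\big)$. The upper bound places a binary tree over the sequence and shows that it suffices to count the occurrences whose path in the tree turns a bounded number of times.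
\end{abstract}

\section{Introduction}\label{sec:intro}

All sequences are finite. For a sequence $S$ we write $|S|$ for its length and $\|S\|$ for the number of distinct symbols in it. Two sequences are \emph{isomorphic} if one arises from the other by a bijective renaming of symbols. A sequence $S$ \emph{contains} a sequence $\sigma$ if some subsequence of $S$ (not necessarily contiguous) is isomorphic to $\sigma$; otherwise $S$ is \emph{$\sigma$-free}. A sequence is \emph{$l$-sparse} if every $l$ consecutive symbols in it are pairwise distinct. The extremal function of generalized Davenport--Schinzel sequences is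
\[
\mathrm{Ex}(\sigma,n)=\max\{|S| : S \text{ is a $\sigma$-free, $\|\sigma\|$-sparse sequence over an alphabet of $n$ symbols}\}.
\]
Sparsity excludes the uninteresting way of avoiding $\sigma$: a sequence over $\|\sigma\|-1$ symbols is $\sigma$-free however long it is. With sparsity the maximum is finite. Cut $S$ into disjoint windows of $\|\sigma\|$ consecutive symbols; if $|\sigma|$ windows carry the same set of symbols, we can spell $\sigma$ by taking one letter from each of them. The function $\mathrm{Ex}(\sigma,n)/n$ measures how often an average symbol can return before the pattern $\sigma$ is forced.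

For a word $w$ let $w^R$ denote its reversal. For $k\ge2$ and $w=a_1\cdots a_k$ with distinct symbols, the \emph{M-shaped sequence} is
\[
\mu_k=w\,w^R\,w\,w^R=a_1\cdots a_{k-1}a_k^2a_{k-1}\cdots a_2a_1^2a_2\cdots a_{k-1}a_k^2a_{k-1}\cdots a_2a_1 .
\]
Plotting the index of a letter against its position draws the letter M. The word $\mu_k$ has length $4k$, consists of four monotone \emph{runs}, and equals its own reversal. It generalizes $ababa$: the word $\mu_2=abbaabba$ is $ababa$ with the three inner letters doubled. The following question is posed in \cite{problem}; here $\alpha$ is the inverse Ackermann function, defined in Section~\ref{sec:prelim}.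

\begin{quote}
\emph{Is there a constant $t$ such that $\mathrm{Ex}(\mu_k,n)=O\big(n\,2^{\alpha(n)^t}\big)$ for every fixed $k\ge2$? The implied constant may depend on $k$, but $t$ may not.}
\end{quote}

Patterns with three runs are harmless: a theorem of Klazar and Valtr \cite{KV} (Theorem~\ref{thm:KV} below) gives a linear bound for the N-shaped pattern, whatever the number of its symbols. Four runs are the first case outside that theorem, and two considerations pull in opposite directions. On the one hand, $\mu_k$ is long, and an argument that uses only the length $4k$ of the pattern leads to a recurrence whose solution is exponential in $\alpha(n)^{2k-1}$; we display it at the start of Section~\ref{sec:count}. On the other hand, the restriction of $\mu_k$ to any two of its symbols is always $abbaabba$, so the pattern does not alternate more as $k$ grows, and one would guess that the growth rate is governed by the number of runs rather than by $k$. The truth lies between the two: a polynomial in $\alpha(n)$ suffices for each $k$, but no single degree does.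

\begin{theorem}\label{thm:upper}
For every fixed $k\ge2$, \ $\mathrm{Ex}(\mu_k,n)=O_k\big(n\,\alpha(n)^{d_k}\big)$ with $d_k=4k^24^k$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For every integer $t\ge1$ and $k=4t^2+1$, \ $\mathrm{Ex}(\mu_k,n)=\Omega_t\big(n\,\alpha(n)^{t}\big)$.
\end{theorem}

\begin{corollary}\label{cor:main}
\emph{(a)} For every real $t>0$ and every $k\ge2$, \ $\mathrm{Ex}(\mu_k,n)=O_k\big(n\,2^{\alpha(n)^t}\big)$.
\emph{(b)} For $g:\mathbb N\to(0,\infty)$, the bound $\mathrm{Ex}(\mu_k,n)=O_k\big(n\,g(\alpha(n))\big)$ holds for every $k$ if and only if $x^d=O_d(g(x))$ for every $d\in\mathbb N$.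
\end{corollary}

\begin{proof}
Part (a) follows from Theorem~\ref{thm:upper}, since $x^d=O(2^{x^t})$ for all $d$ and all $t>0$. In (b), the ``if'' direction is Theorem~\ref{thm:upper} with $d=d_k$. Conversely, let the bound hold for every $k$, let $d\ge1$ and $k=4d^2+1$. Theorem~\ref{thm:lower} gives $\alpha(n)^d=O_d(g(\alpha(n)))$, and $\alpha$ takes every integer value $x\ge1$ (Lemma~\ref{lem:ack}(d)), so $x^d=O_d(g(x))$. The case $d=0$ follows from $d=1$.
\end{proof}

Part (a) answers the question affirmatively, for instance with $t=1$; it needs only Theorem~\ref{thm:upper}. Part (b) says that the bounds $n\,g(\alpha(n))$ valid for all $k$ are exactly those with $g$ growing faster than every polynomial.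

The upper bound has three steps. Section~\ref{sec:key} cuts the sequence into blocks of distinct symbols, places an arbitrary binary tree over the blocks, and reduces the length of a $\mu_k$-free sequence to the number of occurrences whose path in the tree ``turns'' at most $2k-1$ times. Section~\ref{sec:count} chooses a tree for which this number is $n\cdot\mathrm{poly}(\alpha(n))$. Section~\ref{sec:sparse} passes from blocked sequences to sparse ones. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and can be read directly after Section~\ref{sec:prelim}. Besides the Erd\H{o}s--Szekeres lemma, the only external result used is Theorem~\ref{thm:KV}.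

\section{Ackermann functions, blocks, and formations}\label{sec:prelim}

\subsection{The Ackermann hierarchy}
For integers $x\ge1$ let $A_1(x)=2x$ and $A_{i+1}(x)=A_i^{(x)}(1)$, the $x$-fold iterate of $A_i$ applied to $1$. Let $\alpha(n)=\min\{i\ge1:A_i(3)\ge n\}$. The usual definitions of $\alpha$ differ by bounded additive constants, which is immaterial here. The definition gives
\begin{equation}\label{eq:ackrec}
A_{i+1}(x+1)=A_i(A_{i+1}(x)),\qquad A_2(x)=2^x,\qquad A_i(1)=2,\qquad A_i(2)=4,
\end{equation}
the last two because $A_{i+1}(1)=A_i(1)$ and $A_{i+1}(2)=A_i(A_i(1))=A_i(2)$.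

\begin{lemma}\label{lem:ack}
Let $i,x\ge1$.
\begin{enumerate}
\item[(a)] $A_i(x)\ge2x$, and $A_i$ is strictly increasing.
\item[(b)] If $i\ge2$, then $A_i(x+1)\ge2A_i(x)$ and $A_i(x)\ge2^x$.
\item[(c)] $A_{i+1}(x)\ge A_i(x)$.
\item[(d)] $A_{i+1}(3)=A_i(4)>A_i(3)$. Hence $A_i(3)\ge i+5$ and $\alpha(A_i(3))=i$.
\item[(e)] If $i\ge2$, then $A_{i+1}(3)=A_{i-1}(A_i(3))$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds for $i=1$. If $A_i(y)\ge2y$ for all $y$, then \eqref{eq:ackrec} gives $A_{i+1}(x+1)\ge2A_{i+1}(x)$, and with $A_{i+1}(1)=2$ we get $A_{i+1}(x)\ge2^x\ge2x$. This proves (a) and (b) by induction on $i$. In (c) equality holds for $x=1$; for $x\ge2$ we have $A_{i+1}(x-1)\ge2^{x-1}\ge x$, so $A_{i+1}(x)=A_i(A_{i+1}(x-1))\ge A_i(x)$. For (d), $A_{i+1}(3)=A_i(A_{i+1}(2))=A_i(4)$, and $A_1(3)=6$. For (e), $A_i(4)=A_{i-1}(A_i(3))$.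
\end{proof}

\subsection{Monotone subsequences}
We use the Erd\H{o}s--Szekeres lemma in a form that allows ties: \emph{a sequence of $N^2+1$ elements of a linearly ordered set has a nondecreasing or a strictly decreasing subsequence of length $N+1$.} Indeed, label each position by the lengths of the longest nondecreasing and the longest strictly decreasing subsequence ending there; a later position exceeds an earlier one in one of the two labels, so the $N^2+1$ label pairs are distinct and do not all fit in $\{1,\dots,N\}^2$. Reversing the order gives the version ``nonincreasing or strictly increasing''.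

\subsection{Blocked sequences and three runs}
A \emph{blocked sequence} is a concatenation $S=B_1\cdots B_m$ in which each \emph{block} $B_q$ consists of distinct symbols. Blocks may be empty, so that the restriction $S|_A$ of $S$ to a set $A$ of symbols is again a blocked sequence with $m$ blocks. An \emph{occurrence} is a pair $(B,a)$ of a block and a symbol in it, and $|S|$ is the number of occurrences. We speak of the left-to-right order as \emph{time}. Blocks are more convenient than sparsity in recursive arguments, because sparsity is destroyed by deleting symbols and a block structure is not. The next lemma converts blocks into sparsity at a bounded cost per block.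

\begin{lemma}\label{lem:sparsify}
Let $l\ge2$. From any blocked sequence one can delete at most $l-1$ symbols per block so that the remaining sequence is $l$-sparse.
\end{lemma}

\begin{proof}
Scan the sequence from left to right and delete a symbol if it equals one of the last $l-1$ retained symbols. The result is $l$-sparse. A symbol deleted in a block $B$ equals a retained symbol that is not in the earlier part of $B$, because $B$ has distinct symbols; so it equals one of the last $l-1$ symbols retained before $B$. Each of these appears at most once in $B$.
\end{proof}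

\begin{theorem}[Klazar and Valtr \cite{KV}]\label{thm:KV}
For each $l\ge2$ there is $c_l\ge1$ such that every $l$-sparse sequence over $n$ symbols with no subsequence isomorphic to $a_1\cdots a_l\,a_{l-1}\cdots a_1\,a_2\cdots a_l$ has length at most $c_ln$.
\end{theorem}

\begin{lemma}\label{lem:threeruns}
Let $K\ge1$. If a blocked sequence with $m$ blocks over $n$ symbols has no subsequence $w\,w^R\,w$ with $w$ a word of $K$ distinct symbols, then its length is at most $c_{K+2}\,n+(K+1)m$.
\end{lemma}

\begin{proof}
Let $l=K+2$. The pattern of Theorem~\ref{thm:KV}, restricted to $a_2,\dots,a_{K+1}$, is $ww^Rw$ with $w=a_2\cdots a_{K+1}$, so the sequence avoids that pattern. By Lemma~\ref{lem:sparsify} it becomes $l$-sparse after at most $(K+1)m$ deletions, and what remains has length at most $c_{K+2}\,n$.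
\end{proof}

\subsection{Formations}
Fix $k\ge2$. A \emph{$(k,s)$-formation} is a concatenation of $s$ permutations of a common set of $k$ symbols. For an integer $s\ge1$, a sequence is \emph{$s$-free} if it has no $(k,s)$-formation as a subsequence. Two facts make this notion useful.

\begin{lemma}\label{lem:form}
\emph{(a)} Every $\mu_k$-free sequence is $4k$-free.
\emph{(b)} Let $S$ be $s$-free, let $I$ be a contiguous segment of $S$, and let $A$ be a set of symbols. If $s\ge 2$ and every symbol of $A$ occurs in $S$ before $I$, or every symbol of $A$ occurs after $I$, then $I|_A$ is $(s-1)$-free. If $s\ge3$ and every symbol of $A$ occurs both before and after $I$, then $I|_A$ is $(s-2)$-free.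
\end{lemma}

\begin{proof}
(a) A $(k,4k)$-formation contains every word of length $4k$ over its $k$ symbols: take one letter from each permutation. (b) One occurrence before $I$ of each of the $k$ symbols of a formation in $I|_A$ is a further permutation, in whatever order these occurrences appear; the same holds after $I$.
\end{proof}

Part (b) is what $\mu_k$-freeness lacks. An occurrence outside $I$ of each symbol does not extend a three-run pattern in $I$ to $\mu_k$, since the order of these occurrences matters; but it always extends a formation. So the parameter $s$ decreases along a recursion, and that is the reason for carrying it.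

\section{Paths with many turns}\label{sec:key}

\subsection{Tree strings}
Let $S=B_1\cdots B_m$ be blocked. A \emph{block tree} for $S$ is an ordered full binary tree $\mathcal T$ (every internal node has a left and a right child) whose leaves, from left to right, are the blocks. The leaves in the subtree of a node $x$ form an interval $I(x)$ of blocks, and two nodes are \emph{comparable} (equal, or one an ancestor of the other) exactly when their intervals meet. We say that $a$ occurs in the subtree of $x$ if some block of $I(x)$ contains $a$.

Let $a$ occur in the subtree of $x$. Walk from the root to $x$. At each proper ancestor $z$ of $x$, look at the child of $z$ that is \emph{not} on the path. If $a$ occurs in the subtree of that child, record $\mathsf L$ if the path goes left at $z$ and $\mathsf R$ if it goes right; otherwise record nothing. The recorded word is $\operatorname{str}(a,x)$, and $\operatorname{alt}(a,x)$ is the number of pairs of adjacent unequal letters in it. For an occurrence $(B,a)$ we use $\operatorname{str}(a,B)$ and $\operatorname{alt}(a,B)$ with the leaf $B$. Finally,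
\[
F_h(S,\mathcal T)=\#\{\text{occurrences }(B,a)\text{ of }S:\operatorname{alt}(a,B)\le h\}.
\]
Each recorded letter is a certificate for another occurrence of $a$: a letter $\mathsf R$ at $z$ says that $a$ occurs earlier, in the left subtree of $z$, and a letter $\mathsf L$ says that $a$ occurs later, in the right subtree. The time order of these certificates is read off from their depths (Figure~\ref{fig:path}): along the path to a node $v$,
\begin{equation}\label{eq:order}
\begin{array}{l}
\text{left subtrees hanging off the path precede $I(v)$, the shallower ones first;}\\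
\text{right subtrees hanging off the path follow $I(v)$, the deeper ones first.}
\end{array}
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.72]
\draw[very thick] (0,0)--(1.6,-1)--(0.2,-2)--(1.2,-3)--(0.6,-4);
\draw (0,0)--(-3.2,-1) (1.6,-1)--(4,-2) (0.2,-2)--(-1.2,-3) (1.2,-3)--(2.4,-4);
\draw (-3.2,-1)--(-3.9,-5.2)--(-2.5,-5.2)--cycle;
\draw (-1.2,-3)--(-1.9,-5.2)--(-0.5,-5.2)--cycle;
\draw[fill=black!12] (0.6,-4)--(0,-5.2)--(1.2,-5.2)--cycle;
\draw (2.4,-4)--(1.8,-5.2)--(3,-5.2)--cycle;
\draw (4,-2)--(3.3,-5.2)--(4.7,-5.2)--cycle;
\foreach \x/\y in {0/0,1.6/-1,0.2/-2,1.2/-3,0.6/-4} \fill (\x,\y) circle (2.2pt);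
\node[above] at (0,0) {$\mathsf R$};
\node[above right] at (1.6,-1) {$\mathsf L$};
\node[above left] at (0.2,-2) {$\mathsf R$};
\node[above right] at (1.2,-3) {$\mathsf L$};
\node[left] at (0.6,-4) {$v$};
\foreach \x/\n in {-3.2/1,-1.2/2,0.6/3,2.4/4,4/5} \node[below] at (\x,-5.2) {$\n$};
\end{tikzpicture}
\caption{A path in a block tree from the root to a node $v$, going right, left, right, left. The numbers give the time order of the subtree of $v$ (shaded) and of the four subtrees hanging off the path. A symbol $a$ that occurs in all five subtrees has $\operatorname{str}(a,v)=\mathsf{RLRL}$ and $\operatorname{alt}(a,v)=3$.}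
\label{fig:path}
\end{figure}

\begin{lemma}\label{lem:firstlast}
Let $v$ be a node and $B\in I(v)$ a block containing $a$. The letters of $\operatorname{str}(a,B)$ recorded at $v$ and below include no $\mathsf R$ if and only if $B$ is the first block of $I(v)$ containing $a$, and no $\mathsf L$ if and only if it is the last.
\end{lemma}

\begin{proof}
A letter $\mathsf R$ recorded at $v$ or below certifies a block of $I(v)$ before $B$ that contains $a$. Conversely, if $B'\in I(v)$ precedes $B$ and contains $a$, then the lowest common ancestor of $B'$ and $B$ is $v$ or a node below it, the path to $B$ goes right there, and $B'$ lies in the left subtree; so $\mathsf R$ is recorded. The statement for $\mathsf L$ is the mirror image.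
\end{proof}

\begin{example}\label{ex:balanced}
Let $S$ consist of $m=2^J$ blocks, each listing the same $n$ symbols, and let $\mathcal T$ be the complete binary tree of depth $J\ge1$. For each symbol the strings of its occurrences are all $2^J$ words of length $J$ over $\{\mathsf L,\mathsf R\}$; for $J=2$ they are $\mathsf{LL},\mathsf{LR},\mathsf{RL},\mathsf{RR}$, with $\operatorname{alt}=0,1,1,0$. Exactly $2\binom{J-1}{r}$ words have $r$ alternations, so $|S|=n2^J$ while $F_h(S,\mathcal T)=2n\sum_{r\le h}\binom{J-1}{r}$ is polynomial in $J$.
\end{example}

In general, then, occurrences with few alternations are a vanishing fraction of all occurrences. In a $\mu_k$-free sequence they are a constant fraction, up to a term linear in the number of blocks. This is the central step of the paper and the one that uses the shape of $\mu_k$.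

\begin{proposition}\label{prop:key}
There is $C=C(k)$ such that every $\mu_k$-free blocked sequence $S$ with $m$ blocks and every block tree $\mathcal T$ for $S$ satisfy $|S|\le C\big(F_{2k-1}(S,\mathcal T)+m\big)$.
\end{proposition}

Example~\ref{ex:balanced} shows that neither the term $m$ nor the hypothesis can be dropped: for $n=1$ the sequence is $\mu_k$-free and $|S|/F_{2k-1}$ is unbounded as $J\to\infty$, and when both $n$ and $J$ grow, $|S|/(F_{2k-1}+m)$ is unbounded.

\subsection{Renaming}
Put $h=2k-1$. We want to bound the occurrences with $\operatorname{alt}\ge h$ by the linear bound of Lemma~\ref{lem:threeruns}. The obstacle is that a $\mu_k$-free sequence may well contain three runs $ww^Rw$. An occurrence with many alternations, however, has certified occurrences of its symbol on both sides, and one may hope to assemble a fourth run from them. For this the certified occurrences must lie outside the three-run pattern, which will be the case if the three occurrences of each letter lie below one common node whose string already has $h$ alternations. So we split each symbol into several new symbols, one for each such node.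

Along the path from the root to a block containing $a$, the quantity $\operatorname{alt}(a,\cdot)$ starts at $0$, never decreases, and grows by at most $1$ per step. Hence for an occurrence $(B,a)$ with $\operatorname{alt}(a,B)\ge h$ there is a unique node $v$ on the path to $B$ with $\operatorname{alt}(a,v)=h$ and $\operatorname{alt}(a,\operatorname{parent}(v))=h-1$. Let $V_a$ be the set of nodes obtained in this way from occurrences of $a$. Distinct nodes of $V_a$ are incomparable: if $v$ were a proper ancestor of $v'$, then $\operatorname{alt}(a,\operatorname{parent}(v'))\ge h$. Let $S'$ be obtained from $S$ by deleting the occurrences with $\operatorname{alt}\le h-1$ and renaming each remaining occurrence $(B,a)$ to the new symbol $(a,v)$. Then $S'$ is a blocked sequence with $m$ blocks, and every occurrence of $(a,v)$ lies in $I(v)$.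

\begin{lemma}\label{lem:nprime}
$\|S'\|$ is at most the number of occurrences of $S$ with $\operatorname{alt}$ exactly $h$.
\end{lemma}

\begin{proof}
Let $(a,v)$ be a symbol of $S'$. Since $\operatorname{alt}(a,\cdot)$ increases on the step to $v$, the string $\operatorname{str}(a,v)$ is not empty. If its last letter is $\mathsf L$, let $B$ be the first block of $I(v)$ containing $a$, and otherwise the last. By Lemma~\ref{lem:firstlast} only copies of that last letter are recorded on the way from $v$ to $B$, so $\operatorname{alt}(a,B)=h$. Different symbols $(a,v)$ give different occurrences, because the intervals $I(v)$, $v\in V_a$, are disjoint.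
\end{proof}

\begin{lemma}\label{lem:noN}
If $S$ is $\mu_k$-free, then $S'$ has no subsequence $ww^Rw$ with $w$ a word of $K=(k-1)^{2^{2k}}+1$ distinct symbols.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:key} from Lemma~\ref{lem:noN}]
Let $f$ be the number of occurrences with $\operatorname{alt}\le h-1$. Lemma~\ref{lem:nprime} gives $f+\|S'\|\le F_h(S,\mathcal T)$, and Lemmas~\ref{lem:noN} and~\ref{lem:threeruns} give $|S'|\le c_{K+2}\|S'\|+(K+1)m$. As $c_{K+2}\ge1$,
\[
|S|=f+|S'|\le c_{K+2}\big(f+\|S'\|\big)+(K+1)m\le C\big(F_h(S,\mathcal T)+m\big)
\]
with $C=c_{K+2}+K+1$.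
\end{proof}

\subsection{Two ways to find a fourth run}
Let $ww^Rw$ be a subsequence of $S'$ with $w=(y_1,v_1)\cdots(y_N,v_N)$ a word of $N\ge2$ distinct symbols. We collect what the tree says about it.

\emph{The nodes lie on one path, and the $y_p$ are distinct.} For $p<q$ the pattern restricted to the letters $p,q$ reads $p\,q\,q\,p\,p\,q$, so an occurrence of $(y_q,v_q)$ lies between two occurrences of $(y_p,v_p)$. Its block therefore belongs to both $I(v_p)$ and $I(v_q)$, and $v_p,v_q$ are comparable. If $y_p=y_q$, then $v_p\ne v_q$ would be comparable nodes of $V_{y_p}$, which is impossible. All $v_p$ thus lie on the path $\Pi$ from the root to the deepest of them, and nodes of $\Pi$ are determined by their depth. Let $\Delta(p)$ be the depth of $v_p$.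

\emph{Time can be reversed.} Reverse $S$ and mirror $\mathcal T$. This swaps $\mathsf L$ and $\mathsf R$, preserves $\operatorname{alt}$, the sets $V_a$ and the depths, reverses $S'$, and turns $ww^Rw$ into $w^Rw\,w^R$, a pattern of the same form built on $w^R$. It preserves $\mu_k$-freeness because $\mu_k$ is a palindrome.

\emph{Witnesses.} An \emph{$\mathsf R$-witness} for $p$ is a proper ancestor of $v_p$ at which $\operatorname{str}(y_p,v_p)$ records $\mathsf R$; $\mathsf L$-witnesses are defined in the same way. Witnesses lie on $\Pi$ at depth less than $\Delta(p)$. The string $\operatorname{str}(y_p,v_p)$ has $2k-1$ alternations and hence $2k$ maximal constant segments. Discarding the first segment if it consists of $\mathsf L$'s and the last one otherwise, we are left with $2k-1$ segments that start and end with $\mathsf R$. So there are witnesses for $p$ of depths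
\begin{equation}\label{eq:witness}
\delta_1(p)<\delta_2(p)<\dots<\delta_{2k-1}(p)<\Delta(p),
\end{equation}
of type $\mathsf R$ for odd and $\mathsf L$ for even subscripts.

\begin{lemma}\label{lem:extend}
Let $N=k$ and $\Delta(1)\le\dots\le\Delta(k)$. Then $S$ contains $\mu_k$ in each of the following cases.
\begin{enumerate}
\item[($\mathsf R$)] There are $\mathsf R$-witnesses $z_p$ for $p=1,\dots,k$ with $\operatorname{depth}(z_k)<\dots<\operatorname{depth}(z_1)$.
\item[($\mathsf L$)] There are $\mathsf L$-witnesses $z_p$ for $p=1,\dots,k$ with $\operatorname{depth}(z_1)<\dots<\operatorname{depth}(z_k)$.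
\end{enumerate}
\end{lemma}

\begin{proof}
Let $u=y_1\cdots y_k$, and let $P=uu^Ru$ be the subsequence of $S$ underlying the pattern. Since every $v_p$ is $v_1$ or below it, $P$ lies in $I(v_1)$. The last letter of $P$ is an occurrence of $(y_k,v_k)$ and so lies in $I(v_k)$.

($\mathsf R$) Every $z_p$ has depth at most $\operatorname{depth}(z_1)<\Delta(1)$, so it is a proper ancestor of $v_1$ at which $\Pi$ goes right, and $y_p$ occurs in its left subtree. By \eqref{eq:order} these subtrees precede $I(v_1)$ in the order $z_k,\dots,z_1$. So $u^R$ occurs before $P$, and $u^Ruu^Ru$ is isomorphic to $\mu_k$.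

($\mathsf L$) Every $z_p$ has depth less than $\Delta(p)\le\Delta(k)$, so it is a proper ancestor of $v_k$ at which $\Pi$ goes left, and $y_p$ occurs in its right subtree. By \eqref{eq:order} these subtrees follow $I(v_k)$, hence all of $P$, in the order $z_k,\dots,z_1$. So $u^R$ occurs after $P$, and $uu^Ruu^R$ is isomorphic to $\mu_k$.
\end{proof}

The two cases demand opposite orders of depth. The alternation of the witnesses in \eqref{eq:witness} is what makes it impossible to avoid both.

\begin{example}[the case $k=2$]\label{ex:k2}
Here $h=3$ and $K=2$, and Lemma~\ref{lem:noN} says that $S'$ has no $abbaab$. Suppose it does, with letters $(a,v_1)$ and $(b,v_2)$; after reversing time if necessary, $v_1$ is not deeper than $v_2$. Each letter has witnesses $\mathsf{RLR}$. If the first $\mathsf R$-witness of $b$ is above the last $\mathsf R$-witness of $a$, that is, $\delta_1(2)<\delta_3(1)$, then case ($\mathsf R$) applies: $ba$ occurs before the pattern, and $ba\,abbaab$ is a copy of $\mu_2$. Otherwise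
\[
\delta_2(1)<\delta_3(1)\le\delta_1(2)<\delta_2(2),
\]
so the $\mathsf L$-witness of $a$ is above that of $b$, case ($\mathsf L$) applies, and $abbaab\,ba=\mu_2$ occurs in $S$.
\end{example}

For larger $k$ the witnesses of $k$ letters must be in order simultaneously. We enforce a monotone order at every level of \eqref{eq:witness} by passing to a subword. If no single level has the right order, the levels turn out to be separated from each other, and a staircase through the $k$ levels of type $\mathsf R$ has the right order; this is where $h=2k-1$ is needed.

\begin{proof}[Proof of Lemma~\ref{lem:noN}]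
Suppose that $S'$ contains $ww^Rw$ with $N=K$. Restricting to a subword of $w$ gives a pattern of the same form. Each application of the Erd\H{o}s--Szekeres lemma turns a word of length $(k-1)^{2^{r}}+1$ into one of length $(k-1)^{2^{r-1}}+1$, so $2k$ applications lead from $K$ to $k$.

Apply it first to $\Delta$. If $\Delta$ is strictly decreasing along the resulting subword, reverse time; now $\Delta$ is nondecreasing in either case. Choose witnesses as in \eqref{eq:witness} and apply the lemma to $\delta_1,\dots,\delta_{2k-1}$ in turn. We obtain $k$ letters, renumbered $1,\dots,k$, along which $\Delta$ is nondecreasing, each $\delta_\tau$ with odd $\tau$ is nondecreasing or strictly decreasing, and each $\delta_\tau$ with even $\tau$ is nonincreasing or strictly increasing.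

If $\delta_\tau$ is strictly decreasing for some odd $\tau$, case ($\mathsf R$) of Lemma~\ref{lem:extend} applies. If $\delta_\tau$ is strictly increasing for some even $\tau$, case ($\mathsf L$) applies. Otherwise $\delta_\tau$ is nondecreasing for all odd $\tau$ and nonincreasing for all even $\tau$. Then for odd $\tau\le2k-3$ and all $p,p'$,
\[
\delta_\tau(p)\le\delta_\tau(k)<\delta_{\tau+1}(k)\le\delta_{\tau+1}(1)<\delta_{\tau+2}(1)\le\delta_{\tau+2}(p').
\]
In particular $\delta_1(k)<\delta_3(k-1)<\delta_5(k-2)<\dots<\delta_{2k-1}(1)$, and case ($\mathsf R$) applies to these witnesses. In all cases $S$ contains $\mu_k$, a contradiction.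
\end{proof}

\section{Counting occurrences with few alternations}\label{sec:count}

Proposition~\ref{prop:key} holds for every block tree, and we may choose one that makes $F_h$ small. A tree of depth $J=\lceil\log_2m\rceil\ge1$ already gives a nontrivial bound. The strings of two occurrences of a symbol agree down to the lowest common ancestor of the two blocks and differ there, so none is a prefix of another; padding each to length $J$ with its last letter keeps them distinct and preserves $\operatorname{alt}$. Hence $F_h\le2n\sum_{r\le h}\binom{J-1}{r}=O_h(nJ^h)$ for every sequence over $n$ symbols. To replace $\log m$ by $\alpha(n)$ we use a recursively built tree and the fact that the sequence is $s$-free.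

The recursion has a level $i$, which will be $\alpha(n)$ in the end. Cut the blocks into groups and contract each group to a single block; the contracted sequence has far fewer blocks and is handled at level $i-1$. The expensive occurrences are those of a symbol in a group that is neither its first nor its last. They are counted by a product: the number of pairs (group, symbol), bounded at level $i-1$, times the number of occurrences per pair, bounded at level $i$ for an $(s-2)$-free sequence. If all occurrences were counted, the coefficient of $n$ would satisfy $Y_s(i)\ge Y_{s-2}(i)\,Y_s(i-1)$. Starting from a constant $M\ge2$ for $s=2$ or $i=1$, Pascal's rule gives $\log_MY_{2r+2}(i)\ge\binom{i+r-1}{r}$, which for $s=4k$ is a polynomial of degree $2k-1$ in the exponent. The budget of $h$ alternations breaks this self-multiplication. Such a pair spends at least one alternation above its group. Either it spends all $h$ there, and then only one occurrence in the group stays within the budget, so the term of level $i-1$ enters additively; or it spends fewer, and then both factors of the product have budget $h-1$.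

\subsection{The bottom level}
Throughout this section $1\le s\le4k$.

\begin{lemma}\label{lem:halving}
Let $S$ be an $s$-free blocked sequence with $n$ symbols and $m$ blocks.
\begin{enumerate}
\item[(a)] If $s=1$, then $|S|\le(k-1)m$. If $s=2$, then $|S|\le n+(k-1)m$.
\item[(b)] If $m\le2^J$ with $J\ge1$, then $|S|\le k2^s(n+J^sm)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $s=1$, there are fewer than $k$ symbols. If $s=2$, no block contains $k$ symbols that all occur in earlier blocks, for these would give a $(k,2)$-formation; so each block has at most $k-1$ occurrences that are not first occurrences.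

(b) We use induction on $J$. The cases $s\le2$ follow from (a), and for $J=1$ we have $|S|\le2n$. Let $s\ge3$ and $J\ge2$. Split the blocks into two consecutive parts of at most $2^{J-1}$ blocks each, and let $\hat n$ symbols occur in both parts. Apply the induction hypothesis in each part, once to the symbols confined to that part, and once to the $\hat n$ common symbols, which form an $(s-1)$-free sequence there by Lemma~\ref{lem:form}(b). Adding the four bounds gives
\[
|S|\le k2^s\big(n-\hat n+(J-1)^sm\big)+k2^{s-1}\big(2\hat n+(J-1)^{s-1}m\big)\le k2^s\big(n+((J-1)^s+J^{s-1})m\big).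
\]
It remains to note that for all integers $x,s\ge1$,
\begin{equation}\label{eq:power}
(x-1)^s+x^{s-1}\le(x-1)x^{s-1}+x^{s-1}=x^s.
\end{equation}
\end{proof}

\subsection{The trees}
Define $\phi_1(j)=2^j$, $\phi_i(1)=2$, and $\phi_i(j)=r\,\phi_{i-1}(r)$ with $r=\phi_i(j-1)$ for $i,j\ge2$. These functions dominate the Ackermann hierarchy:
\begin{equation}\label{eq:phi}
\phi_i(j)\ge A_{i+1}(j)\ge2 .
\end{equation}
Equality holds in the first inequality for $i=1$ and for $j=1$, and for $i,j\ge2$ induction gives $\phi_i(j)\ge\phi_{i-1}(r)\ge A_i(r)\ge A_i(A_{i+1}(j-1))=A_{i+1}(j)$.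

Put $\gamma=4k+2$. For $i,j\ge1$ and $1\le m\le\phi_i(j)^\gamma$ we define an ordered full binary tree $\mathcal T_{i,j,m}$ with $m$ leaves, by recursion on $(i,j)$ in lexicographic order. If $i=1$ or $j=1$, fix any such tree. Let $i,j\ge2$ and $r=\phi_i(j-1)$. If $m\le r^\gamma$, put $\mathcal T_{i,j,m}=\mathcal T_{i,j-1,m}$. Otherwise divide the $m$ leaves into $\hat m=\lceil m/r^\gamma\rceil$ consecutive \emph{groups} of sizes $1\le m_q\le r^\gamma$. Since $m\le r^\gamma\phi_{i-1}(r)^\gamma$, we have $\hat m\le\phi_{i-1}(r)^\gamma$, so the \emph{upper tree} $\hat{\mathcal T}=\mathcal T_{i-1,r,\hat m}$ is defined. Replace its $q$-th leaf by the \emph{lower tree} $\mathcal T_q=\mathcal T_{i,j-1,m_q}$.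

The bound below charges $j^s$ to each block. The upper tree is used with $r$ in place of $j$, and $r$ is huge; the exponent $\gamma\ge s+2$ makes the groups so large that the charge $r^s\hat m$ is still at most $m/2$. The trees depend on neither $h$, $s$ nor the sequence. This is needed because the proof applies the bound to the same subtree with several values of $h$ and $s$.

Let $M=k2^{4k}\gamma^{4k}+2^\gamma$. For $h\ge0$ and $i\ge1$ let $Y_{h,s}(i)=M$ if $h=0$ or $s\le2$ or $i=1$, and otherwise
\begin{equation}\label{eq:Y}
Y_{h,s}(i)=Y_{h,s}(i-1)+2Y_{h,s-1}(i)+Y_{h-1,s-2}(i)\,Y_{h-1,s}(i-1).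
\end{equation}
Then $Y_{h,s}(i)\ge M\ge2$ always. For $h=1$ the recurrence reads $Y_{1,s}(i)=Y_{1,s}(i-1)+2Y_{1,s-1}(i)+M^2$, so $Y_{1,s}(i)$ is a polynomial in $i$ of degree $s-2$ for $s\ge2$.

\begin{lemma}\label{lem:degree}
$Y_{h,s}(i)=O_{k,h}(i^{\,d})$ with $d=s(2^h-1)$.
\end{lemma}

\begin{proof}
Let $d(h,s)=0$ if $h=0$ or $s\le2$, and otherwise
\[
d(h,s)=1+\max\{d(h,s-1),\ d(h-1,s-2)+d(h-1,s)\}.
\]
We show $Y_{h,s}(i)=O(i^{\,d(h,s)})$ by induction on $h+s$. For $h\ge1$, $s\ge3$, equation \eqref{eq:Y} and the induction hypothesis give $Y_{h,s}(i)-Y_{h,s}(i-1)=O(i^{\,d(h,s)-1})$; sum over $2,\dots,i$ and add $Y_{h,s}(1)=M$. The inequality $d(h,s)\le s(2^h-1)$ follows by the same induction: for $h\ge1$, $s\ge3$ we have $1+(s-1)(2^h-1)\le s(2^h-1)$ since $2^h-1\ge1$, and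
\[
1+(s-2)(2^{h-1}-1)+s(2^{h-1}-1)=s2^h-2s-2^h+3\le s(2^h-1)
\]
since $3\le s+2^h$.
\end{proof}

\begin{proposition}\label{prop:count}
Let $i,j\ge1$ and $1\le m\le\phi_i(j)^\gamma$. For all $h\ge0$, $1\le s\le4k$ and every $s$-free blocked sequence $S$ with $m$ blocks and $n$ symbols,
\[
F_h(S,\mathcal T_{i,j,m})\le Y_{h,s}(i)\,(n+j^sm).
\]
\end{proposition}

\begin{proof}
We use induction on $(i,j)$ in lexicographic order, for all $m,h,s,S$ at once.

\emph{Boundary cases.} If $h=0$, a counted string has no $\mathsf R$ or no $\mathsf L$, so by Lemma~\ref{lem:firstlast} (with $v$ the root) it belongs to the first or the last occurrence of its symbol, and $F_0\le2n$. If $s\le2$, Lemma~\ref{lem:halving}(a) gives $F_h\le|S|\le k(n+m)$. If $i=1$, then $m\le2^{\gamma j}$, and Lemma~\ref{lem:halving}(b) with $J=\gamma j$ gives $|S|\le k2^s\gamma^s(n+j^sm)$. If $j=1$, then $|S|\le nm\le2^\gamma n$. In each case the constant is at most $M$. If $i,j\ge2$ and $m\le\phi_i(j-1)^\gamma$, the statement for $(i,j-1)$ applies to the same tree.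

\emph{Main case:} $h\ge1$, $s\ge3$, $i,j\ge2$, and $m>r^\gamma$ with $r=\phi_i(j-1)$. Let $S_q$ be the segment of $S$ formed by the $q$-th group. A symbol is \emph{local} if it occurs in only one group and \emph{global} otherwise; let $\hat n$ be the number of global symbols. Let $\hat S$ be the blocked sequence whose $q$-th block lists the global symbols of $S_q$ in the order of their first occurrences in $S_q$. It is a subsequence of $S$, hence $s$-free, with $\hat m$ blocks and $\hat n$ symbols. As $m/r^\gamma>1$, we have $\hat m\le2m/r^\gamma$, and so $r^s\hat m\le2mr^{s-\gamma}\le2mr^{-2}\le m/2$. The statement for $(i-1,r)$ gives, for every $h'\ge0$,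
\begin{equation}\label{eq:hat}
F_{h'}(\hat S,\hat{\mathcal T})\le Y_{h',s}(i-1)\,(\hat n+m/2).
\end{equation}

For an occurrence $(B,a)$ in group $q$ write $\operatorname{str}(a,B)=\omega_1\omega_2$, where $\omega_1$ is recorded in the upper tree and $\omega_2$ in the lower tree. If $a$ is local, $\omega_1$ is empty; if $a$ is global, $\omega_1$ is the string of the occurrence $(q,a)$ of $\hat S$ with respect to $\hat{\mathcal T}$. The word $\omega_2$ is the string of $(B,a)$ in $S_q|_A$ with respect to $\mathcal T_q$, for any set $A\ni a$, since a string depends only on the blocks that contain $a$. The number of alternations of $\omega_1\omega_2$ is at least the sum of those of $\omega_1$ and $\omega_2$. We divide the occurrences with $\operatorname{alt}(a,B)\le h$ into four classes and apply the statement for $(i,j-1)$ inside the groups; recall $\sum_qm_q=m$.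

(1) \emph{$a$ is local.} Each local symbol belongs to one group, so summing over the groups gives at most $Y_{h,s}(i)\big(n-\hat n+(j-1)^sm\big)$.

(2) \emph{$a$ is global, and $q$ is its first or last group.} The global symbols whose first group is $q$ all occur after $S_q$, so $S_q$ restricted to them is $(s-1)$-free by Lemma~\ref{lem:form}(b), and $\omega_2$ has at most $h$ alternations. Each global symbol has one first group, so these occurrences number at most $Y_{h,s-1}(i)\big(\hat n+(j-1)^{s-1}m\big)$. The same bound holds for last groups.

In the remaining cases $a$ occurs in an earlier and in a later group. By Lemma~\ref{lem:firstlast}, $\omega_1$ contains both letters, so it has between $1$ and $h$ alternations.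

(3) \emph{$\omega_1$ has exactly $h$ alternations.} Then $\omega_2$ consists of zero or more copies of the last letter of $\omega_1$. By Lemma~\ref{lem:firstlast}, $B$ is the first block of $S_q$ containing $a$ if this letter is $\mathsf L$, and the last if it is $\mathsf R$; so $(q,a)$ determines $B$. By \eqref{eq:hat} there are at most $Y_{h,s}(i-1)(\hat n+m/2)$ such occurrences.

(4) \emph{$\omega_1$ has between $1$ and $h-1$ alternations.} Then $\omega_2$ has at most $h-1$ alternations. Let $A_q$ be the set of symbols $a$ that occur in group $q$, in an earlier group and in a later group, and for which $(q,a)$ has at most $h-1$ alternations in $\hat S$. Then $S_q|_{A_q}$ is $(s-2)$-free by Lemma~\ref{lem:form}(b), and $\sum_q|A_q|\le F_{h-1}(\hat S,\hat{\mathcal T})$. So there are at most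
\[
Y_{h-1,s-2}(i)\Big(Y_{h-1,s}(i-1)(\hat n+m/2)+(j-1)^{s-2}m\Big)
\]
such occurrences.

In (2)--(4) together the coefficient of $\hat n$ is the right side of \eqref{eq:Y}, which is $Y_{h,s}(i)$. The coefficient of $m$ is at most
\[
j^{s-1}\Big[2Y_{h,s-1}(i)+\tfrac12Y_{h,s}(i-1)+Y_{h-1,s-2}(i)\big(\tfrac12Y_{h-1,s}(i-1)+1\big)\Big]\le j^{s-1}Y_{h,s}(i),
\]
because $Y_{h-1,s}(i-1)\ge2$. Adding (1) gives $Y_{h,s}(i)\big(n+((j-1)^s+j^{s-1})m\big)$, and \eqref{eq:power} completes the proof.
\end{proof}

\section{From blocked to sparse sequences}\label{sec:sparse}

Let $\Psi(n,m)$ be the maximum length of a $\mu_k$-free blocked sequence with at most $n$ symbols and at most $m$ blocks, and let $\psi(n)=\max_{1\le n'\le n}\Psi(n',2n'+1)/n'$.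

\begin{lemma}\label{lem:psi}
$\psi(n)=O_k\big(\alpha(n)^D\big)$ with $D=4k\cdot2^{2k-1}$.
\end{lemma}

\begin{proof}
Let $i=\alpha(n)$. By \eqref{eq:phi} and Lemma~\ref{lem:ack}(c), $\phi_i(3)\ge A_{i+1}(3)\ge\max\{n,8\}$, so $\phi_i(3)^\gamma\ge8n\ge2n+1$. Let $S$ be $\mu_k$-free with at most $n'\le n$ symbols, padded with empty blocks to exactly $m=2n'+1\le3n'$ blocks. It is $4k$-free by Lemma~\ref{lem:form}(a). Proposition~\ref{prop:key} with $\mathcal T=\mathcal T_{i,3,m}$ and Proposition~\ref{prop:count} with $j=3$, $s=4k$, $h=2k-1$ give, with $Y=Y_{2k-1,4k}(i)$,
\[
|S|\le C\big(Y(n'+3^{4k}m)+m\big)\le C\,(Y+1)\big(1+3^{4k+1}\big)\,n'.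
\]
By Lemma~\ref{lem:degree}, $Y=O_k(i^{\,D})$.
\end{proof}

A sparse sequence can be cut into blocks of $k$ symbols, but then the number of blocks is proportional to the length that we want to bound. Instead we cut it into $O(n)$ segments that are simpler than the whole in the sense of formations, use $\psi$ to bound the total number of distinct symbols of the segments, and recurse inside them.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
For $s=2,4,\dots,4k$ let $\Lambda_s(n)$ be the supremum of the lengths of $k$-sparse, $\mu_k$-free, $s$-free sequences with at most $n$ symbols, and let $\lambda_s(n)=\max_{1\le n'\le n}\Lambda_s(n')/n'$. A single symbol shows $\lambda_s(n)\ge1$.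

\emph{The case $s=2$.} In a $2$-free $k$-sparse sequence every segment of $k$ consecutive symbols contains the first occurrence of some symbol; otherwise its $k$ distinct symbols all occur earlier, which gives a $(k,2)$-formation. So there are at most $n$ disjoint such segments, $\Lambda_2(n)\le kn+k$, and $\lambda_2(n)\le2k$.

\emph{The step from $s-2$ to $s\ge4$.} Let $S$ be as in the definition of $\Lambda_s(n')$ with $1\le n'\le n$. Write greedily $S=S_1x_1S_2x_2\cdots x_{l-1}S_l$, where $S_q$ is the longest $(s-2)$-free prefix of what remains and $x_q$ is the next symbol. For $q<l$ the segment $S_qx_q$ contains a $(k,s-2)$-formation. By Lemma~\ref{lem:form}(b), not all of its symbols occur both before and after $S_qx_q$, so $S_qx_q$ contains the first or the last occurrence in $S$ of some symbol. Hence $l-1\le2n'$. Keeping only the first occurrence of each symbol in each $S_q$ yields a $\mu_k$-free blocked sequence with $l\le2n'+1$ blocks, so $\sum_q\|S_q\|\le\Psi(n',2n'+1)\le\psi(n)\,n'$. Each $S_q$ is contiguous in $S$, hence $k$-sparse, and it is $\mu_k$-free and $(s-2)$-free; thus $|S_q|\le\lambda_{s-2}(n)\|S_q\|$. Therefore $|S|\le(\lambda_{s-2}(n)\psi(n)+2)\,n'$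 and $\lambda_s(n)\le\lambda_{s-2}(n)(\psi(n)+2)$.

By Lemma~\ref{lem:form}(a), $2k-1$ such steps and Lemma~\ref{lem:psi} give
\[
\mathrm{Ex}(\mu_k,n)\le n\,\lambda_{4k}(n)\le2k\,n\,(\psi(n)+2)^{2k-1}=O_k\big(n\,\alpha(n)^{(2k-1)D}\big),
\]
and $(2k-1)D\le2k\cdot4k\cdot2^{2k-1}=4k^24^k$.
\end{proof}

\section{The degree grows with $k$}\label{sec:lower}

The plan is to build a blocked sequence in which an average symbol occurs in about $i$ large blocks, $i$ being close to $\alpha(n)$, and in which two symbols can alternate only \emph{inside} a common block. Substituting a sequence of the same kind for each large block multiplies the length by a factor of order $i$, and a forbidden pattern in the result is forced, except for its two outermost symbols, into a single substituted sequence. After $t$ rounds the length is of order $i^tn$, and the width of the avoided pattern has grown by only $2t$.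

\subsection{The sequences $U(i,j)$}
Fix an integer $\rho\ge2$. We define blocked sequences $U(i,j)=U_\rho(i,j)$, $i,j\ge1$, whose blocks are marked \emph{live} or \emph{dead}. We write live blocks in square brackets and dead blocks in parentheses.
\begin{itemize}
\item $U(1,j)$ is one live block of $j$ symbols.
\item $U(i,1)$ for $i\ge2$ consists of $\rho$ live blocks, each with one symbol, all distinct.
\item For $i,j\ge2$ let $H=U(i,j-1)$, let $\ell$ be its number of live blocks, and let $G=U(i-1,\ell)$. Replace each live block $\beta=[x_1\cdots x_\ell]$ of $G$ by $H_\beta D_\beta$. Here $H_\beta$ is a copy of $H$ on new symbols in which $x_p$ is appended to the end of the $p$-th live block for each $p$, and $D_\beta=(x_1\cdots x_\ell)$ is a new dead block. The blocks of the copies and the dead blocks of $G$ keep their marks.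
\end{itemize}
By induction on $(i,j)$, every live block of $U(i,j)$ has $j$ symbols, which makes the third rule meaningful, and every symbol occurs in exactly one live block, this being its first occurrence. In the third rule the symbols of $G$ are called \emph{global} and those of the copies of $H$ \emph{local}. For $\rho=2$,
\[
U(2,2)=[ax]\,[by]\,(xy),\qquad U(3,2)=[pa]\,[qx]\,(ax)\;[rb]\,[sy]\,(by)\;(xy);
\]
the first has $H=[a][b]$ and $G=[xy]$, the second has $H=U(3,1)$, two singleton blocks, and $G=U(2,2)$.

Let $\ell(i,j)=\ell_\rho(i,j)$ be the number of live blocks, so that $U(i,j)$ has $j\,\ell(i,j)$ symbols. Then $\ell(1,j)=1$, $\ell(i,1)=\rho$ for $i\ge2$, and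
\begin{equation}\label{eq:ell}
\ell(i,j)=\ell(i,j-1)\;\ell\big(i-1,\ell(i,j-1)\big)\qquad(i,j\ge2).
\end{equation}
Hence $\ell(i,j)\ge\ell(i,j-1)\ge\dots\ge\rho$ for $i\ge2$. The blocks $D_\beta$ have size $\ell(i,j-1)$, so by induction \emph{all dead blocks have size at least $\rho$}. The parameter $\rho$ is there to make room for the substitution.

\begin{lemma}\label{lem:density}
If $\rho\ge i\ge2$, the total size of the dead blocks of $U_\rho(i,2)$ is at least $i/12$ times the number of its symbols.
\end{lemma}

\begin{proof}
Let $\eta(i,j)$ be the total size of the dead blocks of $U(i,j)$ divided by the number of symbols; $\eta(1,j)=\eta(i,1)=0$. Let $i,j\ge2$ and $\ell=\ell(i,j-1)$. By \eqref{eq:ell}, $G$ has $\ell\cdot\ell(i-1,\ell)=\ell(i,j)$ symbols, the blocks $D_\beta$ have total size $\ell(i,j)$, and the $\ell(i-1,\ell)$ copies of $H$ have $(j-1)\ell(i,j)$ local symbols in total. Dividing by $\ell(i,j)$,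
\[
j\,\eta(i,j)=\eta(i-1,\ell)+1+(j-1)\,\eta(i,j-1).
\]
(For $\rho=2$ this gives $\eta(2,2)=\frac12$ and $\eta(3,2)=\frac34$, in agreement with the sequences above.) We claim that $\eta(i,j)\ge(i-1)(1-\frac1j)\theta_i$ with $\theta_i=(1-\frac1\rho)^{i-1}\le1$. For $i=1$ or $j=1$ both sides vanish. Otherwise, by induction and $\ell\ge\rho$, we have $\eta(i-1,\ell)\ge(i-2)(1-\frac1\ell)\theta_{i-1}\ge(i-2)\theta_i$ and $(j-1)\eta(i,j-1)\ge(j-2)(i-1)\theta_i$, so
\[
j\,\eta(i,j)\ge(i-2)\theta_i+1+(j-2)(i-1)\theta_i\ge(j-1)(i-1)\theta_i .
\]
If $\rho\ge i\ge2$, then $\theta_i\ge(1-\frac1\rho)^{\rho-1}=(1+\frac1{\rho-1})^{-(\rho-1)}\ge1/e$, and $\eta(i,2)\ge\frac{i-1}{2e}\ge\frac i{4e}\ge\frac i{12}$.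
\end{proof}

\subsection{How two symbols interleave}
Order the symbols of $U(i,j)$ by first occurrence and denote this order by $\prec$. On global symbols it agrees with the order of $G$, and on the local symbols of one copy with the order of $H$. We need statements (ii) and (iii) below; statement (i) carries the induction, since two symbols in a live block of $G$ become two symbols sharing a dead block of $U(i,j)$.

\begin{lemma}\label{lem:pairs}
Let $a\prec b$ be symbols of $U(i,j)$.
\begin{enumerate}
\item[(i)] If they share a live block, they share no dead block, and after this live block all $a$'s precede all $b$'s.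
\item[(ii)] They share at most one dead block. If they share a dead block $D$, they share no live block, and both before $D$ and after $D$ all $a$'s precede all $b$'s.
\item[(iii)] If they share no dead block, then $baba$ is not a subsequence of $U(i,j)$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $(i,j)$. For $i=1$ or $j=1$ every symbol occurs once and there are no dead blocks. Let $i,j\ge2$. We write $x^*$ for zero or more and $x^+$ for one or more copies of $x$, and ``restriction'' means the restriction of $U(i,j)$ to the two symbols in question.

\emph{Two local symbols of one copy.} The restriction, with its live and dead blocks, is as in $H$.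

\emph{Local symbols of different copies.} They share no block, and the restriction is $a^+b^+$.

\emph{Global symbols in the same live block $\beta$ of $G$.} Let $a=x_p$, $b=x_q$; then $p<q$. By (i) for $G$ they share no dead block of $G$, and $G$ restricted to them is $[ab]\,a^*b^*$. In $U(i,j)$ this becomes $[a]\,[b]\,(ab)\,a^*b^*$, with $a$ and $b$ in different live blocks of $H_\beta$ and the dead block $D_\beta$ as the only shared block. So (ii) holds, and (i), (iii) are vacuous.

\emph{Global symbols in different live blocks $\beta\ni a$, $\beta'\ni b$ of $G$.} Their live blocks in $U(i,j)$ lie in $H_\beta$ and $H_{\beta'}$, so (i) is vacuous. No new dead block contains both, so they share the same dead blocks as in $G$. Since $b$ does not occur in $H_\beta D_\beta$ and $a$ does not occur in $H_{\beta'}D_{\beta'}$, the restriction arises from that of $G$ by replacing the first $a$ by $aa$ and the first $b$ by $bb$. This preserves the order statements in (ii), and it creates no $baba$, because an alternating subsequence uses at most one of two adjacent equal letters.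

\emph{A local symbol $y$ of $H_\beta$ and a global symbol $x$.} Dead blocks of $H_\beta$ contain only local symbols, and $y$ occurs only in $H_\beta$, so no dead block is shared and (ii) is vacuous. If $x\notin\beta$, then $x$ does not occur in $H_\beta$; no live block is shared, and the restriction $x^*y^+x^*$ has no alternation of length $4$. Let $x=x_p\in\beta$. Then the only occurrence of $x$ in $H_\beta$ is its first, at the end of the $p$-th live block, and its other occurrences, among them the one in $D_\beta$, come after $H_\beta$. If this live block contains $y$, that is the first occurrence of $y$; the restriction is $[yx]\,y^*x^+$, so $y\prec x$, (i) holds, and $xyxy$ is absent. If it does not contain $y$, no live block is shared, and the restriction is either $y^+x\,y^*x^+$, where $y\prec x$ and $xyxy$ is absent, or $x\,y^+x^+$, where $x\prec y$ and $yxyx$ is absent.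
\end{proof}

\begin{lemma}\label{lem:localize}
Let $W$ be obtained from $U(i,j)$ by deleting the live blocks and replacing each dead block $D$ by an arbitrary sequence $W_D$ over the symbols of $D$. If $a\prec b$ and four positions of $W$ spell $baba$, then $a$ and $b$ share exactly one dead block $D$, and the second and third of these positions lie in $W_D$.
\end{lemma}

\begin{proof}
Let the positions lie in $W_{E_1},\dots,W_{E_4}$, where $E_1\le E_2\le E_3\le E_4$ in time order; $E_1,E_3$ contain $b$ and $E_2,E_4$ contain $a$. If no dead block were shared, consecutive $E$'s would be distinct and $U(i,j)$ would contain $baba$, contrary to Lemma~\ref{lem:pairs}(iii). So by (ii) exactly one dead block $D$ is shared. If $E_2<D$, then $E_1\ne E_2$, and the $b$ of $E_1$ precedes the $a$ of $E_2$ before $D$, contrary to (ii). If $E_3>D$, then $E_3\ne E_4$, and the $b$ of $E_3$ precedes the $a$ of $E_4$ after $D$, again contrary to (ii). Hence $D\le E_2\le E_3\le D$.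
\end{proof}

\subsection{Substitution}
Lemma~\ref{lem:localize} concerns only the orientation $baba$ with $a\prec b$, so we work with ordered alphabets. In a sequence over a linearly ordered alphabet, a \emph{$\kappa$-zigzag} is a subsequence
\[
y_\kappa\cdots y_1\;\;y_1\cdots y_\kappa\;\;y_\kappa\cdots y_1\qquad\text{with }y_1<\dots<y_\kappa .
\]
The smallest case shows the mechanism: the concatenation of the dead blocks of $U(i,j)$ has no $3$-zigzag $cba\,abc\,cba$ with $a\prec b\prec c$. The letters $a,b$ spell $b\,a\,a\,b\,b\,a$, and Lemma~\ref{lem:localize}, applied with either of the last two $b$'s in third position, puts both into one block. The letters $b,c$ spell $c\,b\,b\,c\,c\,b$, and the first two $b$'s lie in one block. So all three $b$'s lie in one block, which is absurd.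

Fix $\rho_0\ge4$. For $i\ge2$ let $N_0(i)=\rho_0$, and for $t\ge1$ let $N_t(i)$ be the number of symbols of $U_\rho(i,2)$ with $\rho=\max\{N_{t-1}(i),i\}$. The first term in the maximum makes each dead block large enough for a sequence of rank $t-1$; the second is the hypothesis of Lemma~\ref{lem:density}.

\begin{lemma}\label{lem:compose}
Let $t\ge0$, $i\ge2$. For every finite linearly ordered set $A$ with $|A|\ge N_t(i)$ there is a blocked sequence $X_t(A,i)$ over $A$, with all blocks of size at least $\rho_0$, of length at least $24^{-t}i^t|A|$, and with no $(2t+1)$-zigzag.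
\end{lemma}

\begin{proof}
For $t=0$ take one block listing $A$; a $1$-zigzag is $yyy$. Let $t\ge1$, $\kappa=2t+1$, and $\rho=\max\{N_{t-1}(i),i\}$.

First let $|A|=N_t(i)$. Identify $A$ with the symbols of $U_\rho(i,2)$ so that its order becomes $\prec$, delete the live blocks, and replace each dead block $D$, which has size at least $\rho\ge N_{t-1}(i)$, by $X_{t-1}(D,i)$, where $D$ is ordered by $\prec$. By Lemma~\ref{lem:density} the length is at least $24^{-(t-1)}i^{t-1}\cdot\frac i{12}|A|$. Suppose there is a $\kappa$-zigzag on $y_1\prec\dots\prec y_\kappa$, and let $p<q$. With $a=y_p$, $b=y_q$ its restriction to these letters is $b\,a\,a\,b\,b\,a$. The first $b$, either of the first two $a$'s, either of the last two $b$'s and the last $a$ spell $baba$. By Lemma~\ref{lem:localize}, the first and second occurrences of $y_p$ and the second and third occurrences of $y_q$ in the zigzag all come from the dead block $D_{pq}$ shared by $y_p$ and $y_q$. In particular the second occurrences of any two letters come from the same dead block, so all $D_{pq}$ equal one block $D$. For $2\le p\le\kappa-1$, the pairs $(p,\kappa)$ and $(1,p)$ show that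 all three occurrences of $y_p$ come from $D$. So $X_{t-1}(D,i)$ has a $(\kappa-2)$-zigzag, and $\kappa-2=2(t-1)+1$, a contradiction.

For general $A$, concatenate such sequences over $\lfloor|A|/N_t(i)\rfloor\ge|A|/(2N_t(i))$ disjoint intervals of $A$ of size $N_t(i)$. The length is at least $24^{-t}i^t|A|$. In a zigzag, of any two letters one occurs between two occurrences of the other, so a zigzag would lie within one of the concatenated sequences.
\end{proof}

\begin{lemma}\label{lem:mufree}
For $t\ge1$ and $k=4t^2+1$, the sequence $X_t(A,i)$ is $\mu_k$-free.
\end{lemma}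

\begin{proof}
Suppose $ww^Rww^R$ is a subsequence, with $w$ a word of $(2t)^2+1$ distinct symbols. By the Erd\H{o}s--Szekeres lemma $w$ has a monotone subword $u$ of length $2t+1$, and $uu^Ruu^R$ is a subsequence. If $u$ is increasing, its last three runs form a $(2t+1)$-zigzag; if $u$ is decreasing, its first three runs do.
\end{proof}

The fourth run of $\mu_k$ is needed exactly here: it supplies a zigzag whichever way $u$ is oriented.

\subsection{The size of the alphabet}
It remains to show that $N_t(i)\le n$ for some $i=\alpha(n)-O_t(1)$.

\begin{lemma}\label{lem:growth}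
\emph{(a)} $\ell_\rho(i,j)\le A_{i+1}(2(\rho+j))$ for all $i,j\ge1$ and $\rho\ge2$.
\emph{(b)} $N_t(i)\le A_{i+\rho_0+2t}(3)$ for all $t\ge0$ and $i\ge2$.
\end{lemma}

\begin{proof}
(a) For $i=1$ or $j=1$ the left side is at most $\rho$, and Lemma~\ref{lem:ack}(a) applies. Let $i,j\ge2$, $\ell=\ell_\rho(i,j-1)$ and $V=A_{i+1}(2(\rho+j-1))$. Then $V\ge4(\rho+1)\ge\max\{\rho,5\}$, and $\ell\le V$ by induction. By \eqref{eq:ell} and induction, $\ell_\rho(i,j)\le\ell\,A_i(2(\rho+\ell))\le V\,A_i(4V)$. Using Lemma~\ref{lem:ack}(b), $5V\le2^V$ for $V\ge5$, and \eqref{eq:ackrec} twice,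
\[
V A_i(4V)\le2^VA_i(4V)\le A_i(5V)\le A_i(2^V)\le A_i(A_i(V))=A_{i+1}(2(\rho+j)).
\]

(b) For $t=0$, Lemma~\ref{lem:ack}(d) gives $\rho_0\le A_{i+\rho_0}(3)$. Let $t\ge1$, $\rho=\max\{N_{t-1}(i),i\}$ and $r=i+\rho_0+2(t-1)\ge i+2$. By induction and Lemma~\ref{lem:ack}(d), $\rho\le A_r(3)$. Also $\rho\ge4$, since $N_0(i)=\rho_0\ge4$ and $N_{t'}(i)\ge2N_{t'-1}(i)$ for $t'\ge1$ by $\ell_\rho(i,2)\ge\rho$. Hence $2^\rho\ge2\rho+5$. Parts (e), (b), (c) of Lemma~\ref{lem:ack} and part (a) above give
\begin{align*}
A_{r+2}(3)&=A_r(A_{r+1}(3))=A_r\big(A_{r-1}(A_r(3))\big)\ge A_r(2^\rho)\ge A_{i+1}(2\rho+5)\\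
&\ge2A_{i+1}(2\rho+4)\ge2\ell_\rho(i,2)=N_t(i).\qedhere
\end{align*}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $k=4t^2+1$ and $\rho_0=2k$. Let $n$ be so large that $i=\alpha(n)-1-\rho_0-2t\ge2$. By Lemma~\ref{lem:growth}(b) and the definition of $\alpha$, $N_t(i)\le A_{\alpha(n)-1}(3)<n$. So $X_t(\{1,\dots,n\},i)$ exists; it is $\mu_k$-free by Lemma~\ref{lem:mufree}, has length at least $24^{-t}i^tn$, and its blocks have size at least $2k$. By Lemma~\ref{lem:sparsify}, deleting at most $k-1$ symbols per block, hence at most half of the sequence, makes it $k$-sparse. Therefore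
\[
\mathrm{Ex}(\mu_k,n)\ge\tfrac12\,24^{-t}\big(\alpha(n)-1-2k-2t\big)^t\,n=\Omega_t\big(n\,\alpha(n)^t\big).\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{KV}
M.~Klazar and P.~Valtr, \emph{Generalized Davenport--Schinzel sequences}, Combinatorica 14 (1994), 463--476.

\bibitem{problem}
\emph{On the structure and composition of forbidden sequences, with geometric applications},
\texttt{https://web.eecs.umich.edu/\textasciitilde{}pettie/papers/GenDS-applications.pdf}.

\end{thebibliography}
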